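# Roundtrip Routing with Adversarial Names: the Threshold at Stretch 3

Throughout, $\log=\log_2$.

## 1. Landmarks that absorb the load of a path family

Let $G=(V,E)$ be a strongly connected directed graph on $n$ nodes with positive edge weights, and let $d(u,v)$ be the length of a shortest directed path from $u$ to $v$. For all $a,b$ fix one shortest path $P_{ab}$ from $a$ to $b$. Let $\mathcal P$ be a set of ordered pairs $(a,b)$ with $a\neq b$. Read $(a,b)\in\mathcal P$ as a demand: a message at $a$ must be able to travel to $b$ with no detour at all, so that it covers exactly the distance $d(a,b)$.

One way to serve the demand is to write, at every node of $P_{ab}$ other than $b$, an entry "for $(a,b)$, leave by this arc". This is cheap at a node that lies on few of the paths and expensive at a node that lies on many. The following construction removes the expensive nodes.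

We say that $z$ *lies on* $P_{ab}$ if it is any node of the path, endpoints included, and that $P_{ab}$ *avoids* $L\subseteq V$ if no node of $L$ lies on it.

**Lemma 1 (thinning).** Let $L_0\subseteq V$ and $\theta>0$. There is a set $L\supseteq L_0$ with $|L|\le |L_0|+|\mathcal P|/\theta$ such that every $z\notin L$ lies on at most $\theta$ of those paths $P_{ab}$, $(a,b)\in\mathcal P$, that avoid $L$.

**Proof.** Start with $L=L_0$. While some $z\notin L$ lies on more than $\theta$ of the paths that avoid $L$, add $z$ to $L$. Each addition makes more than $\theta$ paths stop avoiding $L$, and a path that has stopped avoiding $L$ never avoids it again. So there are at most $|\mathcal P|/\theta$ additions. When the loop ends, the stated property holds. $\square$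

What does this give? Every path of the family now falls into one of two classes.

* If $P_{ab}$ avoids $L$, write the entries along the path. No node receives more than $\theta$ entries in total.
* If some $\ell\in L$ lies on $P_{ab}$, then $d(a,\ell)+d(\ell,b)=d(a,b)$. So it is enough to know how to travel from $a$ to $\ell$ along a shortest path and from $\ell$ to $b$ along a shortest path. If $L$ is small, every node can afford some information about every member of $L$.

Either way the message travels exactly $d(a,b)$.

**Example.** Take a star with center $c$ and $m\ge3$ leaves, each edge standing for two opposite arcs of weight 1. Let $\mathcal P$ consist of all ordered pairs of distinct leaves and let $L_0=\emptyset$. A leaf lies on $2(m-1)$ paths, while $c$ lies on all $m(m-1)$. With $\theta=2(m-1)$ the loop adds $c$, since $m(m-1)>2(m-1)$. After that no path avoids $L=\{c\}$ and the loop stops.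

The purpose of this construction is a routing question in which nodes have small memories and their names tell nothing about where they are. Lemma 1 lets a certain detour be made with legs of exact length, and this brings the cost of the detour from 4 down to 3. The second half of these notes proves that no scheme with small memories can go below 3.

## 2. The model, and the results

**Definition (roundtrip distance).** $r(u,v)=d(u,v)+d(v,u)$. It is symmetric, it is $0$ only for $u=v$, and it inherits the triangle inequality from $d$, so $r$ is a metric. For $A\subseteq V$ write $r(v,A)=\min_{a\in A}r(v,a)$.

For example, on a directed cycle of total weight $w$ we have $r(u,v)=w$ for all $u\ne v$, although $d(u,v)$ may be tiny.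

**Definition (TINN model).** In the topology-independent node-name model the nodes carry distinct names of $O(\log n)$ bits, assigned by an adversary independently of the topology. The scheme may not rename nodes or attach topology-dependent labels. The out-ports of a node $x$ are numbered $1,\dots,\mathrm{outdeg}(x)$ in an arbitrary order that the scheme does not choose. Each node stores a table computed in advance from the network (ports included) and the names. A packet for $v$ starts out knowing only the name of $v$. It carries a header of polylogarithmic size that nodes may read and rewrite. A node chooses the out-port and the new header from its own table and the current header alone.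

Digraphs are simple, so a port number has $O(\log n)$ bits. Names are integers, and a table contains the name of its own node. Forwarding is one fixed deterministic function of (table, header). A scheme therefore consists of this function together with a rule that computes the tables. In particular, the function does not change with the port numbering; all knowledge about ports sits in tables and is charged for.

**Definition (stretch).** A roundtrip from $u$ to $v$ sends a packet from $u$ to $v$ and back to $u$; the return leg may use whatever the header carries from the outbound leg. If $\mathrm{len}_R(u,v)$ is the total length of this trip under the scheme $R$, the stretch of $R$ on a network is $\max_{u\ne v}\mathrm{len}_R(u,v)/r(u,v)$.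

**Definition (universal, compact).** A universal scheme is defined on all networks of all sizes, for all name assignments. It has stretch at most $s$ if this holds on every network. It is compact if there is one function $f(n)=o(n)$ that bounds the number of bits in every table of every $n$-node network under every name assignment.

The paper "Compact Roundtrip Routing with Topology-Independent Node Names" (http://www.cs.tufts.edu/~cowen/tinn-podc.pdf) asks: "What is the minimum stretch possible in a universal compact (again, meaning sublinear space at every node) roundtrip routing scheme in the TINN model?" Two known facts frame the question. There is a universal TINN roundtrip scheme with tables of size $\tilde O(\sqrt n)$ and stretch 6. And there is a constant $c>0$ such that for infinitely many $n$ some $n$-node network forces at least $cn$ bits at some node on every scheme of stretch $<2$. So the infimum $s^*$ of the possible stretches lies in $[2,6]$. The answer is that $s^*=3$ and that it is attained.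

**Theorem A.** There is a universal TINN roundtrip routing scheme of stretch at most $3$ with tables of $O(n^{2/3}\log^3 n)$ bits and headers of $O(\log^2 n)$ bits. In particular it is compact.

**Theorem B.** There is $c>0$ such that for every sufficiently large $n$ there are an $n$-node topology with unit weights and a name assignment such that every TINN roundtrip scheme of stretch $<3$ has, for some port numbering, tables of total size at least $cn^2\log n$ bits, so some node has at least $cn\log n$ bits. Hence no universal compact scheme has stretch $s<3$.

**Theorem C.**
(i) For every fixed $s\in[1,3)$ the worst-case table size is $\Theta(n\log n)$, while at $s=3$ it is $O(n^{2/3}\log^3 n)$.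
(ii) For every $s<5$, $\Omega(\sqrt n\log n)$ bits are needed at some node for every large $n$. So at stretch exactly $3$ the optimal table size lies between $\Omega(\sqrt n\log n)$ and $O(n^{2/3}\log^3 n)$.
(iii) The lower bounds also hold with unbounded headers, for average table size, if the designer may choose topology-dependent labels (counted with the tables), and if nodes also learn the reverse port of the arc on which a packet arrives.

The gap in (ii) is not closed here.

## 3. Cycle, star and complete bipartite graph by hand

**Full tables.** If every node stores, for every name, the port of the next arc on a shortest path, and the header carries the names of $u$ and $v$ and the current leg, then the stretch is 1 and the tables have $O(n\log n)$ bits. The question is what can be done with $o(n)$ bits.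

**Directed cycle.** Each node has one out-port. The packet goes once around and has traveled exactly $r(u,v)$. Nothing needs to be stored beyond a node's own name.

**Star.** Let $c$ be the center, with $n-1$ leaves and arcs of weight 1 in both directions. Here $r(c,v)=2$ and $r(u,v)=4$ for distinct leaves. The only real decision is made at $c$: which port leads to $v$? A full list at $c$ has order $n\log n$ bits, so the list must be spread over other nodes. Sort the names, cut the sorted list into at most $q=\lceil\sqrt n\rceil$ blocks of at most $\lceil n/q\rceil$ names, and pick distinct leaves $x_1,\dots,x_q$. Let $x_i$ store, for every leaf $v$ whose name is in block $i$, the port of $c$ leading to $v$. Let $c$ store the smallest name of each block and its ports to $x_1,\dots,x_q$. Let every leaf store the name of $c$ and the port of $c$ leading to itself. All tables have $O(\sqrt n\log n)$ bits.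

A leaf $u$ reaches a leaf $v$ by $u\to c\to x_i\to c\to v\to c\to u$, where $i$ is the block of $v$; the header carries the port for $v$ from $x_i$ on, and the port for $u$ from the start. The length is at most $6$, so the ratio is at most $3/2$. The trip $c\to x_i\to c\to v\to c$ has length at most $4$, ratio at most $2$. From a leaf to $c$ and back the ratio is 1. So *directories* that are responsible for blocks of names can replace a long table.

**Complete bipartite graph.** Take $K_{m,m}$, each edge standing for two opposite arcs of weight 1. For adjacent $u,v$ we have $r(u,v)=2$. Suppose that a round trip uses neither arc $(u,v)$ nor arc $(v,u)$. The leg from $u$ to $v$ has odd length, since the graph is bipartite, and it is not 1, so it is at least 3. The same holds for the way back. The trip costs at least $6=3\cdot r(u,v)$. So stretch below 3 forces every packet between neighbors to find the direct arc in one direction or the other within a few steps, and each node has $m$ arbitrarily numbered ports. This is where the number 3 comes from in the lower bound.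

## 4. Tree routing when the ports are arbitrary

This section provides a way to travel down a tree with little memory at each node, at the price of a short label in the header. Let $T$ be an out-tree with root $\rho$. For each non-leaf $x$ choose a *heavy* child, one with the largest subtree; the other tree arcs out of $x$ are *light*.

**Definition (label).** $\mathrm{lab}_T(y)$ is the list of pairs (name of $x$, port of $x$) over the light arcs out of nodes $x$ on the tree path from $\rho$ to $y$.

For example, if $T$ is a path, all labels are empty. If $T$ is a star rooted at its center, one leaf has the empty label and every other leaf has a label with a single pair.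

**Lemma 2.** $\mathrm{lab}_T(y)$ has $O(\log^2 n)$ bits. If every non-leaf node stores the port of its heavy child, a packet at $\rho$ carrying $\mathrm{lab}_T(y)$ and the name $y$ can follow the tree path from $\rho$ to $y$ exactly.

**Proof.** Suppose $y'$ is a light child of $x$. The heavy child of $x$ has a subtree at least as large as that of $y'$, so the subtree of $x$ has more than twice as many nodes as that of $y'$. Hence a root-to-node path has at most $\log n$ light arcs, and each pair takes $O(\log n)$ bits. To route, a node $x\neq y$ uses the port listed with $x$ in the label if there is one, and its heavy port otherwise. On the tree path to $y$, the arc out of $x$ is either light, and then it is listed, or heavy, and then $x$ is not listed. So the packet takes the correct arc each time. $\square$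

## 5. The price of a detour through a directory

We now set up the general version of the star scheme and compute its cost before choosing any parameters.

For $k\le n$ let $N_k(u)$ be the first $k$ nodes when $V$ is sorted by $(r(u,z),\text{name of }z)$. Note $u\in N_k(u)$. For a parameter $Q$ write $N(u)=N_Q(u)$. By definition of the order,
$$w\in N(u),\ v\notin N(u)\ \Longrightarrow\ r(u,w)\le r(u,v).\tag{1}$$

Cut the sorted list of names into blocks and let $\mathrm{bl}(v)$ be the index of the block of $v$. Suppose that for every $u$ and every block there is a directory $w\in N(u)$ responsible for that block. Suppose also that there is a small set $L$ of landmarks, and that every node knows how to reach every $\ell\in L$ by a shortest path and can route down a shortest-path out-tree $T_\ell$ given a label. For each node $x$ let $l_x\in L$ be a landmark with $r(x,l_x)=r(x,L)$.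

Let $v\notin N(u)$, and let $w\in N(u)$ be the directory of the block of $v$. Suppose for the moment that
$$r(u,l_u)\le r(u,v)\quad\text{and}\quad r(v,l_v)\le r(u,v).$$

**A first scheme, with cost 4.** The natural thing to store at the directory $w$ is the position of $v$ relative to the landmarks: the name $l_v$ and the label $\mathrm{lab}_{T_{l_v}}(v)$. Grant for now that $u$ can reach $w$ exactly. Then the trip is $u\to w\to l_v\to v\to l_v\to u$, where $u$ puts its own labels in the header or keeps them available at its table. Since $d(w,l_v)\le d(w,u)+d(u,l_v)$, its length is at most
$$d(u,w)+d(w,u)+d(u,l_v)+r(l_v,v)+d(l_v,u)=r(u,w)+r(u,l_v)+r(v,l_v).$$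
With $r(u,l_v)\le r(u,v)+r(v,l_v)$ this is at most $r(u,w)+r(u,v)+2r(v,l_v)\le 4r(u,v)$.

Returning through $l_u$ instead, the trip $u\to w\to l_v\to v\to l_u\to u$ has length at most
$$d(u,w)+\bigl[d(w,u)+d(u,v)+d(v,l_v)\bigr]+d(l_v,v)+\bigl[d(v,u)+d(u,l_u)\bigr]+d(l_u,u),$$
which is $r(u,w)+r(u,v)+r(v,l_v)+r(u,l_u)$. Again the bound is $4r(u,v)$.

The distances do allow the value 4. Take the tree in which $u$ has the neighbors $w,v,\ell'$ and $v$ has the further neighbor $\ell$, each edge standing for two arcs of weight 1, with landmarks $\ell,\ell'$. Then $l_u=\ell'$ and $l_v=\ell$, and $r(u,w)=r(u,v)=r(u,\ell')=r(v,\ell)=2$; with suitable names, $N(u)=\{u,w,\ell'\}$. The first trip has length $1+3+1+1+2=8$ and the second $1+3+1+2+1=8$, while $r(u,v)=2$. So the ratio is 4 in both.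

**Where the loss is.** The surplus is the term $r(v,l_v)$ caused by the leg $w\to l_v\to v$. If $w$ could send the packet to $v$ along a shortest path, the trip $u\to w\to v\to l_u\to u$ would satisfy
$$\begin{aligned}
&d(u,w)+d(w,v)+d(v,l_u)+d(l_u,u)\\
&\quad\le d(u,w)+\bigl[d(w,u)+d(u,v)\bigr]+\bigl[d(v,u)+d(u,l_u)\bigr]+d(l_u,u)\\
&\quad=r(u,w)+r(u,v)+r(u,l_u)\ \le\ 3\,r(u,v).
\end{aligned}\tag{2}$$
In the five-node tree this trip has length $1+2+2+1=6$.

So two kinds of legs have to be exact: from $u$ to its directories, and from a directory to every node of its block. Storing these paths hop by hop fails because of congestion: in the star, every path between two leaves runs through $c$, and $c$ would have one entry per pair. But the number of *pairs* is moderate, since only directories have to reach blocks, and each only its own block. This is the family $\mathcal P$ to which Lemma 1 will be applied: a node too heavily loaded becomes a landmark, and a path through a landmark can be followed exactly by landmark routing.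

## 6. Directories, path family, landmarks, balls

We now choose everything and bound its size. For $n$ below a suitable constant use full next-hop tables (constant size, stretch 1). For large $n$ put
$$K=q=\lceil n^{1/3}\rceil,\qquad Q=\theta=\lceil n^{2/3}\rceil,\qquad \beta=\lceil n/q\rceil,\qquad \lambda=3\ln n,$$
with $n$ so large that $q\lambda/Q\le1$. For each node $x$ fix a shortest-path out-tree $T_x$ rooted at $x$ and a shortest-path in-tree toward $x$. Let $N(u)=N_Q(u)$, so that (1) holds. Since $K\le Q$, $N_K(u)\subseteq N(u)$.

**Step 1: blocks.** The aim is that any node can compute the block of any name. Cut the sorted list of names into at most $q$ consecutive blocks of at most $\beta$ names; this is possible since $q\beta\ge n$. A node that stores the smallest name of each block can compute $\mathrm{bl}(v)\in\{1,\dots,q\}$ from the name $v$.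

**Step 2: directories.** The aim is to have a directory for every block in every neighborhood, but few directories overall. We claim that there is $c:V\to\{0,1,\dots,q\}$ such that, with $W=\{x:c(x)\ne0\}$,

* (a) for every $u$ and every $i\in\{1,\dots,q\}$ there is $w\in N(u)$ with $c(w)=i$;
* (b) $|W|\le 2nq\lambda/Q=O(n^{2/3}\log n)$.

Choose the values $c(x)$ independently, with $\Pr[c(x)=i]=\lambda/Q$ for $1\le i\le q$ and $c(x)=0$ otherwise; these are probabilities because $q\lambda/Q\le1$. For fixed $(u,i)$, condition (a) fails with probability $(1-\lambda/Q)^Q\le e^{-\lambda}=n^{-3}$. So (a) fails for some pair with probability at most $nq\,n^{-3}\le 1/n<1/2$. The expectation of $|W|$ is $nq\lambda/Q$, so by Markov's inequality (b) fails with probability at most $1/2$. The two failure probabilities add up to less than 1, so some $c$ satisfies both. Fix it, and fix $w_i(u)\in N(u)$ with $c(w_i(u))=i$.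

**Step 3: the path family.** The aim is to list exactly the legs that (2) needs. Let $\mathcal P$ be the set of ordered pairs $(a,b)$, $a\neq b$, of one of the forms

* $(u,w_i(u))$ with $u\in V$, $1\le i\le q$;
* $(w,v)$ with $w\in W$ and $\mathrm{bl}(v)=c(w)$.

Then $|\mathcal P|\le nq+|W|\beta=O(n^{4/3}\log n)$.

**Step 4: landmarks.** The set $L$ must do three jobs: meet every small neighborhood, keep the clusters of Step 5 small, and thin out $\mathcal P$. It is built in three layers.

*Hitting set $A_0$.* There is a set $A_0$ of size at most $t=\lceil (n/K)\ln n\rceil=O(n^{2/3}\log n)$ that meets $N_K(v)$ for every $v$. Choose greedily. If $m$ of the sets $N_K(v)$ are not yet met, they contain $mK$ elements with multiplicity, so some element lies in at least $mK/n$ of them. Hence after $t$ choices at most $n(1-K/n)^t<n\,e^{-Kt/n}\le1$ sets are unmet, that is, none.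

*Popular nodes $A_1$.* Let
$$A_1=\bigl\{z:\ |\{v: r(v,z)<r(v,A_0)\}|>\theta\bigr\}.$$
If $r(v,z)<r(v,A_0)$, then $z\in N_K(v)$: otherwise the member $a$ of $A_0$ in $N_K(v)$ would satisfy $r(v,a)\le r(v,z)$. So there are at most $nK$ such pairs $(v,z)$, and $|A_1|\le nK/\theta=O(n^{2/3})$.

*Thinning.* Apply Lemma 1 with $L_0=A_0\cup A_1$ and $\theta$ to get $L\supseteq A_0\cup A_1$. It adds at most $|\mathcal P|/\theta=O(n^{2/3}\log n)$ nodes. Altogether
$$|L|=O(n^{2/3}\log n),$$
and every $z\notin L$ lies on at most $\theta$ of the $\mathcal P$-paths that avoid $L$.

For each $u$ let $l_u\in L$ satisfy $r(u,l_u)=r(u,L)$. Some $\ell\in L$ lies in $N_K(u)\subseteq N(u)$, so (1) gives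
$$v\notin N(u)\ \Longrightarrow\ r(u,l_u)\le r(u,\ell)\le r(u,v).\tag{3}$$

**Step 5: balls and clusters.** Inequality (3) takes care of far destinations. For near destinations we need to know whether $r(v,l_v)\le r(u,v)$, and to route exactly when this fails. Define
$$B(v)=\{z:r(v,z)<r(v,L)\},\qquad C(z)=\{v:z\in B(v)\}.$$
So $B(v)$ consists of the nodes closer to $v$ than every landmark, and $C(z)$ collects the $v$ for which $z$ is such a node. In the five-node tree of Section 5, with $L=\{\ell,\ell'\}$, we have $r(w,L)=r(w,\ell')=4$ and $r(w,u)=2$, so $B(w)=\{w,u\}$, while $B(u)=\{u\}$, $B(v)=\{v\}$ and $B(\ell)=B(\ell')=\emptyset$. Hence $C(u)=\{u,w\}$.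

*Size.* $|C(z)|\le\theta$ for all $z$. If $z\in L$, then $r(v,z)\ge r(v,L)$ for all $v$, so $C(z)=\emptyset$. If $z\notin L$, then $z\notin A_1$, so at most $\theta$ nodes $v$ satisfy $r(v,z)<r(v,A_0)$; and $r(v,L)\le r(v,A_0)$.

*Closure.* Let $z\in B(v)$. If $y$ lies on a shortest path from $z$ to $v$, then
$$r(v,y)=d(v,y)+d(y,v)\le d(v,z)+d(z,y)+d(y,v)=r(v,z).$$
If $y$ lies on a shortest path from $v$ to $z$, then
$$r(v,y)\le d(v,y)+d(y,z)+d(z,v)=r(v,z).$$
In both cases $y\in B(v)$. Hence the in-tree path toward $v$ from a node of $B(v)$ stays in $B(v)$. Also, if $B(v)\ne\emptyset$, the part $T_v[B(v)]$ of $T_v$ on $B(v)$ contains the tree path from $v$ to each of its nodes, so it is an out-tree rooted at $v$.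

## 7. Tables of $O(n^{2/3}\log^3 n)$ bits

For $(a,b)\in\mathcal P$ the *descriptor* $\mathrm{desc}(a,b)$ is

* (explicit, $a$, $b$) if $P_{ab}$ avoids $L$;
* (landmark, $\ell$, $b$, $\mathrm{lab}_{T_\ell}(b)$) for one chosen $\ell\in L$ on $P_{ab}$ otherwise.

It has $O(\log^2 n)$ bits. Node $x$ stores the following.

1. Its name, $l_x$, and the smallest name of each block: $O(q\log n)$ bits.
2. For each $\ell\in L$: the name $\ell$, the port of $x$ in the in-tree toward $\ell$, the heavy port of $x$ in $T_\ell$, and $\mathrm{lab}_{T_\ell}(x)$: $O(|L|\log^2n)$ bits.
3. If $x\notin L$: for each $(a,b)\in\mathcal P$ such that $P_{ab}$ avoids $L$, $x$ lies on $P_{ab}$ and $x\ne b$, the entry $((a,b),\text{port of the next arc of }P_{ab})$: $O(\theta\log n)$ bits.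
4. For each $v\in C(x)$: the name $v$, the port of $x$ in the in-tree toward $v$, the heavy port of $x$ in $T_v[B(v)]$, and $\mathrm{lab}_{T_v[B(v)]}(x)$: $O(\theta\log^2n)$ bits.
5. For each $i\le q$: the name $w_i(x)$ and, if $w_i(x)\ne x$, $\mathrm{desc}(x,w_i(x))$: $O(q\log^2n)$ bits.
6. If $x\in W$: for each $v\ne x$ with $\mathrm{bl}(v)=c(x)$, the name $v$ and $\mathrm{desc}(x,v)$: $O(\beta\log^2n)$ bits.
7. For each $v\in N(x)$: the name $v$, $l_v$, and $\mathrm{lab}_{T_{l_v}}(v)$: $O(Q\log^2n)$ bits.

(A port that does not exist, such as the port of $v$ toward itself or a heavy port at a leaf, is left blank.) Since $|L|=O(n^{2/3}\log n)$ and $\theta,\beta,Q=O(n^{2/3})$, the total is $O(n^{2/3}\log^3n)$ bits, with item 2 the largest.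

The tables support two ways of moving.

**Via$(\ell,y)$**, for $\ell\in L$, with $\ell$, $y$ and $\mathrm{lab}_{T_\ell}(y)$ in the header. From the current node $x$, follow the in-tree ports of item 2 to $\ell$; at $\ell$ switch to tree routing in $T_\ell$ to $y$, using the heavy ports of item 2 and Lemma 2. The length is $d(x,\ell)+d(\ell,y)$.

**Follow$(a,b)$**, for $(a,b)\in\mathcal P$, starting at $a$ with $\mathrm{desc}(a,b)$ in the header. In the explicit case no node of $P_{ab}$ is in $L$, so each node of the path other than $b$ has the item 3 entry for $(a,b)$ and the packet follows $P_{ab}$. In the landmark case execute Via$(\ell,b)$; since $\ell$ lies on the shortest path $P_{ab}$, its length is $d(a,\ell)+d(\ell,b)=d(a,b)$. In both cases the length is exactly $d(a,b)$.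

## 8. Three cases, each of cost at most 3

Let $v\neq u$, and let $u$ know only the name of $v$. Node $u$ checks its items 4 and 7 and decides which case applies. It writes the names $u$, $v$ and the current phase in the header.

**Case 1: $v\in C(u)$.** This is seen in item 4, and it means $u\in B(v)$. The header also carries $\mathrm{lab}_{T_v[B(v)]}(u)$, taken from item 4 of $u$. The packet follows the in-tree toward $v$. By closure all nodes $x$ on the way lie in $B(v)$, that is, $v\in C(x)$, so each has the item 4 entry for $v$. At $v$ the packet switches to tree routing in $T_v[B(v)]$ down to $u$; again every node on this path lies in $B(v)$ and has the heavy port in item 4. The length is $d(u,v)+d(v,u)=r(u,v)$.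

**Case 2: $v\in N(u)\setminus C(u)$.** Since $u\notin B(v)$, we have $r(v,l_v)=r(v,L)\le r(u,v)$. From item 7, $u$ takes $l_v$ and $\mathrm{lab}_{T_{l_v}}(v)$; from item 2 it takes $\mathrm{lab}_{T_{l_v}}(u)$. All three go into the header. The packet uses Via$(l_v,v)$ and then, from $v$, Via$(l_v,u)$. The length is
$$d(u,l_v)+d(l_v,v)+d(v,l_v)+d(l_v,u)=r(u,l_v)+r(l_v,v)\le r(u,v)+2r(v,l_v)\le3\,r(u,v).$$

**Case 3: $v\notin N(u)\cup C(u)$.** Compute $\mathrm{bl}(v)$ from item 1 and let $w=w_{\mathrm{bl}(v)}(u)$. The header carries $l_u$ (item 1), $\mathrm{lab}_{T_{l_u}}(u)$ (item 2) and, if $w\ne u$, $\mathrm{desc}(u,w)$ (item 5).

1. Execute Follow$(u,w)$; skip this if $w=u$.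
2. Since $w\in N(u)$ and $v\notin N(u)$, $v\neq w$. Since $\mathrm{bl}(v)=c(w)$, node $w$ finds $\mathrm{desc}(w,v)$ in item 6 and writes it into the header. Execute Follow$(w,v)$.
3. At $v$ execute Via$(l_u,u)$.

The length is $d(u,w)+d(w,v)+d(v,l_u)+d(l_u,u)$. By the computation in (2) it is at most $r(u,w)+r(u,v)+r(u,l_u)$, and by (1) and (3) this is at most $3r(u,v)$.

All headers have $O(\log^2n)$ bits, and nothing was assumed about the network, the names or the ports. This proves Theorem A. $\blacksquare$

## 9. Counting port numberings

We turn to the lower bounds. For an undirected graph, use its bidirected version with unit weights: each edge becomes two opposite arcs of weight 1. Adjacent $u,v$ then have $r(u,v)=2$.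

In $K_{m,m}$ we saw that stretch below 3 makes a packet find the direct arc. One would like to conclude by decoding: from the tables, recover all ports, so the tables need as many bits as there are port numberings. The trouble is that the tables alone do not determine where a packet goes. To simulate it one needs the ports themselves, and a packet may learn about ports by wandering through other nodes, whose tables may hold the information. So instead of decoding, we fix the tables and ask for how many port numberings they can work. The ports are revealed only as the simulated packets use them, and finding the right arc is then a lucky event.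

**Proposition 3.** Let $G$ be a connected bipartite graph on $n$ nodes in which every cycle has length at least $g$, where $g\ge4$ is even. Put $h=2g-4$. Let $D\ge4h$, and let $E_0$ be a set of edges both of whose endpoints have degree in $[D,2D]$. Fix the names. Suppose that a roundtrip scheme has, for every port numbering, stretch $<g-1$ and tables of at most $S$ bits in total. Then
$$S\ \ge\ \tfrac12\,T\log\frac{D}{2h}-n,\qquad T=\Big\lfloor\frac{|E_0|}{16h}\Big\rfloor.$$

**Notation.** A port numbering is $\pi=(\pi_x)_{x\in V}$, where $\pi_x$ is a bijection from $\{1,\dots,\deg x\}$ onto the neighbors of $x$. Let $\tau(\pi)$ be the tuple of the $n$ tables that the scheme computes for $\pi$. Once a tuple $\tau$ is fixed, the rule of every node (header $\mapsto$ port and new header) is fixed, because the forwarding function does not depend on $\pi$. Then $\tau$, $\pi$ and the pair $(u,v)$ determine the whole round trip, the turnaround at $v$ included. For an edge $uv$ let $\mathcal E_{uv}(\tau,\pi)$ be the event that the packet starting at $u$ with destination $v$, under rules $\tau$ and ports $\pi$, traverses arc $(u,v)$ or arc $(v,u)$ within its first $h$ steps. Here $\tau$ may be any tuple of strings, not only $\tau(\pi)$; a simulation that halts or names an invalid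 port simply stops.

**Step 1: a correct scheme always finds the arc.** We claim that $\mathcal E_{uv}(\tau(\pi),\pi)$ holds for every $\pi$ and every ordered pair $(u,v)$ with $uv$ an edge. The round trip is a closed walk from $u$ through $v$ of length less than $(g-1)\,r(u,v)=2(g-1)$. The graph is bipartite, so this length is even, and therefore it is at most $2g-4=h$. Suppose the walk used neither $(u,v)$ nor $(v,u)$. Its part from $u$ to $v$ contains a path from $u$ to $v$ that avoids the edge $uv$. Together with $uv$ this path is a cycle, so the path has length at least $g-1$. The same holds for the part from $v$ to $u$. The total would be at least $2g-2$, a contradiction.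

**Step 2: fixed tables are rarely lucky.** We claim that for every fixed tuple $\tau$ and uniformly random $\pi$,
$$\Pr\bigl[\mathcal E_{uv}(\tau,\pi)\text{ for all ordered }(u,v)\text{ with }uv\in E_0\bigr]\ \le\ \Big(\frac{2h}{D}\Big)^T.\tag{4}$$
If $T=0$ there is nothing to prove, so let $T\ge1$.

*The process.* To *reveal* port $p$ of $x$ means to look up $\pi_x(p)$. Call a node *saturated* if at least $D/4$ of its ports have been revealed. There are $T$ stages. At the start of a stage choose, by a fixed rule depending on what has been revealed, an ordered pair $(u,v)$ with $uv\in E_0$ such that both $u$ and $v$ are unsaturated, the port of $u$ leading to $v$ is unrevealed, and the port of $v$ leading to $u$ is unrevealed. Then simulate the packet from $u$ with destination $v$ for at most $h$ steps, revealing each port it uses if that port is not yet revealed. The stage *succeeds* if $(u,v)$ or $(v,u)$ is traversed, and it then stops at once. If all the events in (4) hold, every stage succeeds.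

*A suitable pair always exists.* Each stage reveals at most $h$ ports, so at most $hT\le|E_0|/16$ ports are ever revealed. So there are at most
$$\frac{|E_0|/16}{D/4}=\frac{|E_0|}{4D}$$
saturated nodes. A saturated node that is an endpoint of an edge of $E_0$ has degree at most $2D$, so at most $|E_0|/2$ edges of $E_0$ have a saturated endpoint. A revealed port belongs to one edge, so at most $|E_0|/16$ edges have a revealed port. In total at most $\frac9{16}|E_0|<|E_0|$ edges are excluded.

*Unrevealed ports stay uniform.* The process is deterministic apart from the revealed values. So the port numberings that are consistent with a given history are exactly those that agree with the values revealed in it. Conditioned on the history, $\pi$ is uniform on this set. In particular, an unrevealed port of $x$ leads to a uniformly random one of the neighbors of $x$ that no revealed port of $x$ leads to.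

*Success probability of one stage.* During the stage, the port of $u$ leading to $v$ can be revealed only by traversing $(u,v)$, and the port of $v$ leading to $u$ only by traversing $(v,u)$. Both were unrevealed at the start. So the step at which the stage succeeds uses a port of $u$ or of $v$ that is unrevealed until that step. At any step of the stage, each of $u,v$ has more than
$$D-\frac D4-h\ \ge\ \frac D2$$
unrevealed ports, since it was unsaturated at the start, at most $h$ ports are revealed in the stage, and $h\le D/4$. So, given the history, each step traverses $(u,v)$ or $(v,u)$ with conditional probability at most $2/D$. With at most $h$ steps, the stage succeeds with conditional probability at most $2h/D$, whatever happened before it. Multiplying these conditional bounds over the $T$ stages gives (4).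

**Step 3: there are too few tuples.** We count tuples of total length at most $S$. Encode a string by doubling each bit and appending $01$; a string of length $\ell$ becomes one of length $2\ell+2$, and the end of each codeword can be recognized. Concatenating the $n$ codewords turns distinct tuples of total length at most $S$ into binary strings of length at most $2S+2n$, none of which is a prefix of another. Padding each to length $2S+2n$ keeps them distinct, so there are at most $2^{2S+2n}$ tuples.

By Step 1, every $\pi$ satisfies all events $\mathcal E_{uv}(\tau,\pi)$ for the tuple $\tau=\tau(\pi)$, which has total length at most $S$. By (4) and a union bound over tuples, for uniformly random $\pi$,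
$$1\ \le\ 2^{2S+2n}\Big(\frac{2h}{D}\Big)^T.$$
Taking logarithms, $2S+2n\ge T\log\frac{D}{2h}$. $\square$

## 10. Complete bipartite graphs: nothing compact below 3

**Proof of Theorem B.** Take $G=K_{\lfloor n/2\rfloor,\lceil n/2\rceil}$, $g=4$, $h=4$, $D=\lfloor n/2\rfloor$ and $E_0=E$, with $n$ large enough that $D\ge16=4h$, and any names. All degrees are $\lfloor n/2\rfloor$ or $\lceil n/2\rceil$ and lie in $[D,2D]$. Also $|E_0|=\lfloor n^2/4\rfloor$ and
$$T=\Big\lfloor\frac{\lfloor n^2/4\rfloor}{64}\Big\rfloor\ \ge\ \frac{n^2}{256}-2.$$
Consider a scheme with stretch $<3=g-1$ under every port numbering, and let $S$ be the maximum, over port numberings, of its total table size. Proposition 3 gives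
$$S\ \ge\ \frac12\Big(\frac{n^2}{256}-2\Big)\log\frac{\lfloor n/2\rfloor}{8}-n\ \ge\ cn^2\log n$$
for an absolute constant $c>0$ and all large $n$. So for some port numbering the total is at least $cn^2\log n$ bits, and some node has at least $cn\log n$ bits. A universal scheme of stretch at most $s<3$ has stretch $<3$ on all these networks, and $cn\log n$ is not $o(n)$. So it is not compact. $\blacksquare$

Theorem B gives $s^*\ge3$. Theorem A gives a universal compact scheme of stretch at most 3, since $n^{2/3}\log^3n=o(n)$. Therefore
$$s^*=3,\quad\text{and it is attained.}$$

**Proof of Theorem C(i).** For $1\le s<3$, Theorem B gives the lower bound $\Omega(n\log n)$, and the full next-hop tables of Section 3 have stretch 1 and $O(n\log n)$ bits. At $s=3$ use Theorem A. $\blacksquare$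

## 11. Incidence graphs of projective planes: below stretch 5

**Proof of Theorem C(ii).** In Proposition 3 a larger $g$ allows a larger stretch, at the price of fewer edges. For $g=6$ we use a textbook graph. For a prime $p$, the projective plane $PG(2,p)$ has $p^2+p+1$ points and as many lines; every line has $p+1$ points, every point is on $p+1$ lines, two points are on exactly one common line, and two lines meet in exactly one point. Its point–line incidence graph is therefore bipartite and $(p+1)$-regular on $2(p^2+p+1)$ nodes. It is connected, and it has girth 6: a 4-cycle would be two points on two common lines, and three points not on a line give a 6-cycle. For $p=2$ this is the graph with 7 points, 7 lines and 21 edges.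

**Step 1: choose $p$.** We need a plane that uses a constant fraction of the $n$ nodes. For $n\ge14$ let $p$ be the largest prime with $2(p^2+p+1)\le n$. By Bertrand's postulate there is a prime $p'$ with $p<p'<2p$, and $2(p'^2+p'+1)>n$ by the choice of $p$. So
$$n<2(4p^2+2p+1)=8p^2+4p+2\le14p^2,$$
that is, $p>\sqrt{n/14}$.

**Step 2: the graph.** We bring the number of nodes to exactly $n$. Attach the remaining nodes as a pendant path at one vertex $x_0$ of the incidence graph. The result is connected and bipartite, and all its cycles lie in the incidence graph, so they have length at least 6. Let $E_0$ be the set of edges of the incidence graph and $D=p+1$. The endpoints of $E_0$ have degree $D$ or, at $x_0$, possibly $D+1\le2D$. Also $|E_0|=(p^2+p+1)(p+1)\ge p^3\ge(n/14)^{3/2}$.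

**Step 3: apply Proposition 3.** With $g=6$ and $h=8$, we have $D\ge4h=32$ for large $n$, $T=\lfloor|E_0|/128\rfloor=\Omega(n^{3/2})$ and $\log\frac{D}{16}=\Omega(\log n)$. So stretch $<5$ under every port numbering forces $S\ge\frac12T\log\frac D{16}-n=\Omega(n^{3/2}\log n)$, and some node has $\Omega(\sqrt n\log n)$ bits for some port numbering. With Theorem A this gives the two bounds at stretch exactly 3. $\blacksquare$

## 12. Long headers, labels and reverse ports

**Proof of Theorem C(iii).** We go back through the proof of Proposition 3 and see what each change of the model does to it.

**Headers and averages.** No bound on the header size was used. The quantity $S$ is a total over all nodes, so $S/n$ is the average table size and the bounds hold for it.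

**Labels.** Suppose that the destination is given by a label chosen by the designer, depending on topology and ports. Let $\tau$ consist of the $n$ tables and the $n$ labels, and let $S$ count both. With $\tau$ fixed, the initial header of the packet from $u$ to $v$ is fixed, so Steps 1 and 2 are unchanged. In Step 3 there are $2n$ strings instead of $n$, so the number of tuples is at most $2^{2S+4n}$, and the conclusion becomes $S\ge\frac12T\log\frac D{2h}-2n$. This changes nothing in the order of magnitude of the bounds in Sections 10 and 11. For instance, with labels of $o(n\log n)$ bits, all labels together have $o(n^2\log n)$ bits, so stretch $<3$ still needs tables of $\Omega(n\log n)$ bits. Since stretch 3 is reached by Theorem A without any labels, topology-independent names cost nothing at the level of the compactness threshold.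

**Reverse ports.** Suppose that a node $b$ that receives a packet over arc $(a,b)$ also learns its own port leading to $a$, so that its rule may depend on this port. In the process of Step 2, reveal that port as well at each step. The following points have to be checked.

* *Uniformity.* The history now consists of values $\pi_x(p)$ and of values $\pi_b^{-1}(a)$. In both cases what is learned is that a certain port of a certain node leads to a certain neighbor. The numberings consistent with a history are again exactly those that agree with the revealed port–neighbor pairs, so the unrevealed ports of a node still lead to its remaining neighbors in uniformly random order.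
* *First revelation.* The port of $v$ leading to $u$ is revealed only when $(v,u)$ is traversed or, as a reverse port, when $(u,v)$ is traversed. The same holds with $u,v$ exchanged. So within a stage both ports stay unrevealed until the stage succeeds, and the successful step uses a port that is unrevealed until that step.
* *Counts.* A stage reveals at most $2h$ ports. Put $T=\lfloor|E_0|/(32h)\rfloor$ and require $D\ge8h$. Then at most $2hT\le|E_0|/16$ ports are ever revealed, and the existence of a suitable pair follows as before. During a stage, $u$ and $v$ each have more than $D-\frac D4-2h\ge\frac D2$ unrevealed ports. A stage still has at most $h$ steps, each of which traverses $(u,v)$ or $(v,u)$ with conditional probability at most $2/D$.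

So (4) holds with the new $T$. Step 1 is unaffected, and in Step 3 the rule of a node is still determined by its table, now as a function of the header and the reverse port. The bounds of Sections 10 and 11 follow with smaller constants. $\blacksquare$
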